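\title{A scattering system that is not strongly scattering}

\begin{abstract}
A topological dynamical system is scattering if its product with every minimal system is transitive, and strongly scattering if its product with every transitive system carrying an invariant measure of full support is transitive. We show that the two notions differ. We construct a scattering subshift, whose only invariant probability measure is a point mass, that is not strongly scattering. The obstruction is a pair of sets whose measures can be taken arbitrarily close to $\frac12$, and we show that the value $\frac12$ itself cannot be reached. The construction plays a lower bound for colorings of $(\mathbb Z/p)^d$, which comes from a free action of $\mathbb Z/p$ on a highly connected complex, against the stability of the plurality vote.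
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{dynamical system} is a pair $(X,T)$, where $X$ is a compact metric space and $T\colon X\to X$ is continuous and surjective. Let $\mathbb N=\{1,2,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$. For nonempty open sets $U,V\subset X$ the \emph{access time} is
\[
N(U,V)=\{n\in\mathbb N:\ U\cap T^{-n}V\ne\emptyset\},
\]
the set of times at which some point of $U$ is carried into $V$. The system is \emph{transitive} if $N(U,V)\neq\emptyset$ for all nonempty open $U,V$. In a transitive system every access time is infinite: by surjectivity $T^{-m}V$ is nonempty and open, and $n\in N(U,T^{-m}V)$ gives $n+m\in N(U,V)$. The same argument shows that the notion of transitivity does not change if $0$ is admitted as a time.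

Two systems $(X,T)$ and $(X',T')$ are \emph{weakly disjoint} if $(X\times X',T\times T')$ is transitive. Products of open sets form a base and $N(U\times U',V\times V')=N(U,V)\cap N(U',V')$, so weak disjointness means that every access time of $X$ meets every access time of $X'$. A system that is weakly disjoint from all members of a large class must therefore have large access times, and the class measures how large. Two classes concern us. A system is \emph{minimal} if it has no nonempty proper closed subset that is mapped into itself; equivalently, every forward orbit is dense. An \emph{$E$-system} is a transitive system with an invariant Borel probability measure of full support. A system is \emph{scattering} if it is weakly disjoint from every minimal system, and \emph{strongly scattering} if it is weakly disjoint from every $E$-system.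

The access times of the full shift are cofinite, so it is weakly disjoint from every transitive system and is strongly scattering. At the other end, weak disjointness from the minimal rotation $x\mapsto x+1$ on $\mathbb Z/m$ says exactly that every access time meets every residue class modulo $m$; for $m\ge2$ this rotation is itself not scattering.

Every minimal system is an $E$-system: it carries an invariant probability measure by the Krylov--Bogolyubov theorem, and the support of that measure is a nonempty closed set mapped into itself, hence the whole space. So strong scattering implies scattering. The problem, posed in \cite{source}, asks for the converse: \emph{is every scattering system strongly scattering?}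

One might guess that it is. In a minimal system every point visits a nonempty open set $W$ with bounded gaps, while an invariant measure of full support only gives visits with positive frequency. But access times record differences of visiting times, and differences fill the gaps. Indeed, let $\nu$ be invariant with $\nu(W)>0$, and let $n_1<\dots<n_k$ be a family of largest size such that the sets $T^{-n_i}W$ are pairwise disjoint up to null sets. For every $n>n_k$ the set $T^{-n}W$ meets some $T^{-n_i}W$, so $n-n_i\in N(W,W)$. Thus $N(W,W)$ has bounded gaps in $E$-systems just as in minimal systems. Nevertheless the answer is no.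

Let $\sigma$ be the left shift, $(\sigma y)_i=y_{i+1}$, and let $0^\infty$ be the two-sided zero sequence.

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,\frac14)$ there are a two-sided subshift $(X,\sigma)$, $X\subset\{0,1\}^{\mathbb Z}$, and an $E$-system $(Y,\sigma)$, $Y\subset\{0,1,2\}^{\mathbb Z}$, carrying an ergodic measure $\nu$ of full support, such that:
\begin{enumerate}
\item[(i)] $(X,\sigma)$ is scattering;
\item[(ii)] with $C_0=\{x\in X:x_0=1\}$ and $W_a=\{y\in Y:y_0=a\}$ for $a=0,1$, we have $N(C_0,C_0)\cap N(W_0,W_1)=\emptyset$ and $\nu(W_0),\nu(W_1)\ge\frac12-\varepsilon$;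
\item[(iii)] $\delta_{0^\infty}$ is the only $\sigma$-invariant probability measure on $X$; in particular $X$ has zero entropy.
\end{enumerate}
\end{theorem}

By (ii) no iterate of $\sigma\times\sigma$ carries a point of $C_0\times W_0$ into $C_0\times W_1$. So $X\times Y$ is not transitive, and $X$ is scattering but not strongly scattering. The measures of $W_0$ and $W_1$ in (ii) are as large as they can be: the constant $\frac12$ is sharp and not attained.

\begin{theorem}\label{thm:half}
Let $(X,T)$ be scattering, let $U,V\subset X$ be nonempty and open, let $(Y,\nu,T')$ be an ergodic probability-preserving system, and let $W_0,W_1\subset Y$ be measurable sets with $\nu(W_0\cap T'^{-n}W_1)=0$ for all $n\in N(U,V)$. Then $\min(\nu(W_0),\nu(W_1))<\frac12$.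
\end{theorem}

The example also yields a set of integers all of whose translates force recurrence in minimal systems, while one translate fails to force recurrence of a set of measure close to $\frac12$.

\begin{corollary}\label{cor:translates}
Let $X$, $Y$, $\nu$ be as constructed in the proof of Theorem~\ref{thm:main}, and let $R=N(C_0,C_0)$. For every $j\in\mathbb Z$ the set $\{n\ge1:n+j\in R\}$ meets $N(W,W)$ for every nonempty open set $W$ of every minimal system. But $\{n\ge1:n+1\in R\}$ misses $N(C,C)$, where $C=W_0\cap\sigma^{-1}W_1\subset Y$ has $\nu(C)\ge\frac12-2\varepsilon$.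
\end{corollary}

Section~\ref{sec:reduction} turns the problem into a statement about sets of integers, Proposition~\ref{prop:step}, and proves its smallest case by hand. Section~\ref{sec:chromatic} contains the topological ingredient, Section~\ref{sec:step} proves the proposition, and Section~\ref{sec:systems} iterates it to build $X$ and $Y$. The short proofs of Theorem~\ref{thm:half} and Corollary~\ref{cor:translates} are in Section~\ref{sec:half}.

Throughout, $[K]=\{1,\dots,K\}$; for $P,P'\subset\mathbb Z$ we write $P\pm P'$ for the set of all sums or differences; the \emph{density} of a periodic subset of $\mathbb Z$ is its proportion in a period; and $\|\alpha\|$ is the distance from $\alpha\in\mathbb R$ to the nearest integer.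

\section{Colorings against density}\label{sec:reduction}

\subsection*{What a minimal system sees}
A minimal system is covered by finitely many preimages of any nonempty open set, so along an orbit it produces a finite coloring of time. Call a set $S\subset\mathbb N$ \emph{$K$-intersective} if for every coloring $c\colon\mathbb N_0\to[K]$ there are $x\in\mathbb N_0$ and $s\in S$ with $c(x)=c(x+s)$.

\begin{lemma}\label{lem:minimal}
Let $(Z,T')$ be minimal and $W\subset Z$ nonempty and open. There is $K_W\ge1$ such that, for every $K\ge K_W$, every $K$-intersective set meets $N(W,W)$.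
\end{lemma}

\begin{proof}
Every forward orbit enters $W$, so the open sets $T'^{-e}W$, $e\ge0$, cover $Z$. By compactness $Z=\bigcup_{0\le e<K_W}T'^{-e}W$ for some $K_W$. Fix $y\in Z$ and color $x\in\mathbb N_0$ by the least $e$ with $T'^{x+e}y\in W$. This uses at most $K_W\le K$ colors, so there are $x$ and $s\in S$ such that $x$ and $x+s$ have the same color $e$. The point $T'^{x+e}y$ lies in $W$, and so does its image under $T'^{s}$.
\end{proof}

To be scattering, $X$ has to meet all access times $N(U',V')$ with all access times $N(U,V)$, not only those with $U=V$ and $U'=V'$. Passing from general pairs to return times costs a translation in time, and any integer can occur as the amount. We shall therefore build $X$ so that the return times of each basic cylinder contain, for every $n\in\mathbb Z$ and infinitely many $K$, a translate $n+S$ of a $K$-intersective set $S$. The translations are the whole difficulty. Were only $n=0$ required, we could take all return times even, and the parity of time would separate two sets of measure exactly $\frac12$; but such a system is not weakly disjoint from the rotation on $\mathbb Z/2$.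

\subsection*{What an invariant measure can hide}
Let $D$ be the set of differences of positions of $1$ in points of $X$. The system $Y$ has to consist of sequences over $\{0,1,2\}$ in which a $0$ and a $1$ never stand at a distance in $D$, while both symbols have frequency close to $\frac12$. We obtain $Y$ as a limit of periodic models that handle larger and larger finite parts of $D$.

\begin{definition}\label{def:adapted}
Let $D\subset\mathbb Z$ and $M\ge1$. A pair $(\psi,G)$ consisting of an $M$-periodic function $\psi\colon\mathbb Z\to\{0,1\}$ and an $M$-periodic set $G\subset\mathbb Z$ is \emph{adapted to $D$ with period $M$} if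
\begin{enumerate}
\item[(A)] $\psi(t+u)=\psi(t)$ for all $t\in G$ and $u\in D$;
\item[(B)] $\psi(t+1)=1-\psi(t)$ for all $t\in G$.
\end{enumerate}
Its \emph{defect} is the density of $\mathbb Z\setminus G$, and its \emph{code} is the sequence $\eta\in\{0,1,2\}^{\mathbb Z}$ with $\eta(t)=\psi(t)$ for $t\in G$ and $\eta(t)=2$ for $t\notin G$.
\end{definition}

By (A) the code has no $0$ at $t$ together with a $1$ at $t+u$, $u\in D$. Condition (A) alone is met by a constant $\psi$; condition (B) is there to balance the two values. It forbids the words $00$ and $11$ in the code, and a forbidden word, unlike a global count of symbols, is inherited by limits and by ergodic measures on the limit. A pair adapted to $D$ with period $M$ is also adapted to $D+M\mathbb Z$. The \emph{parity pair} $\psi(t)=t\bmod 2$, $G=\mathbb Z$ is adapted to $\{0\}$ with period $2$ and defect $0$.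

The orbit of a code is a finite minimal system, so a single periodic model cannot resist translates of $K$-intersective sets for all $K$. The next proposition says that it can be modified, at an arbitrarily small cost in density, to resist one more of them.

\begin{proposition}\label{prop:step}
Let $D\subset\mathbb Z$ be finite and nonempty, and let $(\psi,G)$ be adapted to $D$ with period $M$. Let $n\in\mathbb Z$, $K,L\in\mathbb N$ and $\gamma\in(0,1)$. Then there are a multiple $Q$ of $M$, a finite $K$-intersective set $S$ of integers larger than $L$, and a pair $(\psi',G')$ adapted to $D+\Delta$ with period $Q$, where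
\[
\Delta=(n+S)\cup-(n+S)\cup(S-S),
\]
such that the defect of $(\psi',G')$ exceeds that of $(\psi,G)$ by at most $\gamma$.
\end{proposition}

The set $\Delta$ has this form because $X$ will contain two occurrences of a word at distance $n+s$ for each $s\in S$; placing these pairs at multiples of $Q$ creates exactly the differences in $\Delta+Q\mathbb Z$.

\begin{example}[two colors, $n=1$]\label{ex:small}
Start from the parity pair, with $M=2$ and $D=\{0\}$. We take $S$ inside $M\mathbb Z$, so that $\psi$ does not notice $S$. Then $\psi(t+s+1)=1-\psi(t)$ for all $t$: the translate $1+S$ violates (A) everywhere. To repair this we need a second function that does notice $S$ but does not notice the step $1$.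

Let $m\equiv3\pmod4$, $m\ge 7$, and put $s_0=\frac{m+1}2$, $s_1=(m+1)s_0$, $S=\{s_0,s_1\}$. Both numbers are even and congruent to $\frac{m+1}2$ modulo $m$. The set $S$ is $2$-intersective: if $c(x)\neq c(x+s_0)$ for all $x$, then the two colors alternate along multiples of $s_0$, and $c(s_1)=c(0)$ because $m+1$ is even.

Let $j(t)=0$ if the residue $\bar t\in\{0,\dots,m-1\}$ of $t$ is at most $\frac{m-1}2$, and $j(t)=1$ otherwise: $j$ records in which half of the circle $t/m$ lies. Adding $1$ changes $j$ only for $\bar t\in\{\frac{m-1}2,m-1\}$. Adding $s+1\equiv\frac{m+3}2$ sends the residues $0,\dots,\frac{m-5}2$ to $\frac{m+3}2,\dots,m-1$ and the residues $\frac{m+1}2,\dots,m-2$ to $2,\dots,\frac{m-1}2$, so it changes $j$ unless $\bar t\in\{\frac{m-3}2,\frac{m-1}2,m-1\}$. Put $\psi'(t)=\psi(t-j(t))$ and let $G'$ be the set of $t$ outside these three residue classes. For $t\in G'$ we get $\psi'(t+1)=1-\psi'(t)$ and, modulo $2$,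
\[
\psi'(t+s+1)\equiv t+s+1-(1-j(t))\equiv t-j(t)\equiv\psi'(t).
\]
So $(\psi',G')$ is adapted to $1+S$ with period $2m$ and defect $3/m$. For $m=7$ we have $1+S=\{5,33\}$, both elements are $5$ modulo $14$, and one period of the code is
\[
0\,1\,2\,2\,1\,0\,2\,1\,0\,2\,2\,0\,1\,2 ,
\]
in which no $0$ and $1$ stand at cyclic distance $5$. Removing from $G'$ also the images $0,1,\frac{m+1}2$ of the three bad classes under addition of $s+1$ takes care of $-(1+S)$, and $S-S\subset2m\mathbb Z$. The defect is then $6/m$, and for large $m$ this is Proposition~\ref{prop:step} in the present case.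
\end{example}

Three things have to change in general.

\emph{More colors.} The set $S$ of the example is not $3$-intersective: color $t$ by the third of the circle that contains $t/m$, and note that $\|s/m\|=\frac12-\frac1{2m}>\frac13$. The remedy is to use many moduli $m_1,\dots,m_d$, to let $s$ make the prescribed turn in all coordinates but a bounded number $r$ of exceptional ones, and to let $j$ be decided by a vote among the coordinates. The exceptions defeat colorings with few colors; this is Lemma~\ref{lem:chromatic}, where the point is that $r$ depends on the number of colors but not on $d$. The vote, on the other hand, is rarely affected by a bounded number of exceptions once $d$ is large.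

\emph{General $n$ and $\psi$.} The formula becomes $\psi'(t)=\psi(t-n\,j(t))$, and it needs a counter $j$ that increases by $1$, as an integer, when $n+s$ is added. A periodic counter must wrap around. In the example this did no harm because $\psi(t-2)=\psi(t)$. In general we cut the circles into $p$ arcs with $p$ large and discard the times at which the counter is about to wrap, a proportion of about $2/p$.

\emph{Old differences.} The counter must not notice the elements of $D$. This holds when the moduli are much larger than these elements.

\section{A chromatic lemma}\label{sec:chromatic}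

\begin{lemma}\label{lem:chromatic}
Let $p$ be prime, $K\ge1$, $r=p(K-1)+1$ and $d\ge1$. For every coloring $c\colon(\mathbb Z/p)^d\to[K]$ there are $x,x'$ with $c(x)=c(x')$ and $\#\{i:x'_i-x_i\ne1\}\le r$.
\end{lemma}

The number of exceptions has to grow with $K$. Choose $c_0\colon\mathbb Z/p\to[3]$ with $c_0(a)\ne c_0(a+1)$ for all $a$. If $d>r$, the coloring $x\mapsto(c_0(x_1),\dots,c_0(x_{r+1}))$ uses $3^{r+1}$ colors and has no monochromatic pair with at most $r$ exceptions.

The proof is topological. The translation $x\mapsto x+(1,\dots,1)$ generates a free action of $\mathbb Z/p$. We model it on a highly connected complex $\mathcal J$ with a free action, and show that a coloring without the desired pair would give an equivariant map from $\mathcal J$ to a free complex of smaller dimension, which cannot exist.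

\subsection*{The complex $\mathcal J$}
Let $\Gamma=\mathbb Z/p$, written multiplicatively with generator $g$. A \emph{$\Gamma$-map} between spaces with $\Gamma$-actions is a continuous map that commutes with $g$. For $r\ge0$ let $\mathcal J=\mathcal J_r$ be the join of $r+1$ copies of the discrete set $\mathbb Z/p$. This is the finite $r$-dimensional simplicial complex with vertices $(l,a)$, $0\le l\le r$, $a\in\mathbb Z/p$, whose simplices are the sets containing at most one vertex for each $l$. A point is written $\xi=\sum_{l=0}^r\lambda_l\,a_l$ with $\lambda_l\ge0$, $\sum_l\lambda_l=1$, $a_l\in\mathbb Z/p$, where $a_l$ is irrelevant if $\lambda_l=0$. The generator acts by $a_l\mapsto a_l+1$ for all $l$. No nontrivial element of $\Gamma$ maps a simplex to itself, since it moves each vertex to a different vertex with the same $l$. For $p=2$ the complex $\mathcal J_r$ is the boundary of the cross-polytope, that is, the sphere $S^r$ with the antipodal map.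

The complex $\mathcal J_r$ is homotopy equivalent to a wedge of $r$-spheres. For $r=0$ it is a set of $p$ points, a wedge of $p-1$ copies of $S^0$. For $r\geq1$ it is the union of $p$ cones over $\mathcal J_{r-1}$ glued along $\mathcal J_{r-1}$. Collapsing one cone, a contractible subcomplex, does not change the homotopy type and leaves a wedge of $p-1$ suspensions of $\mathcal J_{r-1}$; and the suspension of a wedge of $(r-1)$-spheres is homotopy equivalent to a wedge of $r$-spheres. Consequently, for $r\ge1$: $\mathcal J_r$ is connected, every map $S^{i}\to\mathcal J_r$ with $i<r$ extends over the ball $B^{i+1}$, and $H_i(\mathcal J_r;\mathbb Q)=0$ for $0<i<r$.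

The following is a case of Dold's theorem. For $p=2$ and $\mathcal Z=S^{r-1}$ it is the Borsuk--Ulam theorem.

\begin{lemma}\label{lem:dold}
Let $r\ge1$ and let $\mathcal Z$ be a finite simplicial complex of dimension at most $r-1$ on which $\Gamma$ acts simplicially so that no nontrivial element maps a simplex to itself. Then there is no $\Gamma$-map $\mathcal J_r\to\mathcal Z$.
\end{lemma}

\begin{proof}
Write $\mathcal J=\mathcal J_r$ and suppose that $\alpha\colon\mathcal J\to\mathcal Z$ is a $\Gamma$-map. We produce a $\Gamma$-map from $\mathcal J$ to itself that factors through $\mathcal Z$, and compute its Lefschetz number in two ways.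

First we build a $\Gamma$-map $\beta\colon\mathcal Z\to\mathcal J$ skeleton by skeleton. On vertices, choose the image of one vertex in each orbit and translate. Suppose $\beta$ is defined and equivariant on the $(i-1)$-skeleton, $1\le i\le r-1$. In each orbit of $i$-simplices choose one simplex $\Sigma$. The restriction of $\beta$ to $\partial\Sigma\cong S^{i-1}$ extends over $\Sigma$ because $i-1<r$. On $g^a\Sigma$ define $\beta$ as $g^a\beta g^{-a}$. The $p$ simplices $g^a\Sigma$ are distinct, so this is unambiguous, and it agrees with $\beta$ on $\partial(g^a\Sigma)$ by equivariance. Let $\varphi=\beta\alpha\colon\mathcal J\to\mathcal J$.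

Recall that a simplicial approximation of $\varphi$ on a subdivision $\mathcal J'$ of $\mathcal J$ is given by a vertex map $\phi$ such that $\varphi$ sends the open star of each vertex $v$ of $\mathcal J'$ into the open star of $\phi(v)$ in $\mathcal J$; such a $\phi$ is simplicial and homotopic to $\varphi$, and it exists when $\mathcal J'$ is a sufficiently fine iterated barycentric subdivision. The action on the points of $\mathcal J$ is free, because an element fixing a point maps the smallest simplex containing it to itself. So we may choose $\phi(v)$ for one vertex $v$ in each orbit and put $\phi(g^av)=g^a\phi(v)$; the star condition at $g^av$ is the translate of the star condition at $v$. Composing the subdivision operator $C_*(\mathcal J)\to C_*(\mathcal J')$, which commutes with simplicial automorphisms, with the chain map of $\phi$, we obtain a chain map $\Phi$ from the simplicial chain complex $C_*(\mathcal J;\mathbb Z)$ to itself that commutes with $\Gamma$ and induces $\varphi_*$ on homology.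

Orient each simplex of $\mathcal J$ by increasing $l$. Then $\Gamma$ permutes the resulting basis of $C_i(\mathcal J;\mathbb Z)$, with all orbits of size $p$, and the coefficient of $\Sigma$ in $\Phi(\Sigma)$ equals the coefficient of $g\Sigma$ in $\Phi(g\Sigma)$. Hence $p$ divides $\operatorname{tr}\Phi_i$ for each $i$, and $p$ divides $\Lambda=\sum_i(-1)^i\operatorname{tr}\Phi_i$. By the Hopf trace formula, $\Lambda=\sum_i(-1)^i\operatorname{tr}(\varphi_*|H_i(\mathcal J;\mathbb Q))$. Here $H_0$ contributes $1$, the groups $H_i$ with $0<i<r$ vanish, and on $H_r$ the map $\varphi_*$ factors through $H_r(\mathcal Z;\mathbb Q)=0$. So $\Lambda=1$, a contradiction.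
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:chromatic}]
For $K=1$ take any $x$ and $x'=x+(1,\dots,1)$. Let $K\ge2$ and $\mathcal J=\mathcal J_r$, with a metric inducing its topology.

\emph{Step 1: an almost continuous equivariant map $h\colon\mathcal J\to(\mathbb Z/p)^d$.} We want $h_i(g\xi)=h_i(\xi)+1$ for each $i$. No such $h_i$ is continuous, since $\mathcal J$ is connected. But its discontinuities can be confined to a set of codimension one, and in an $r$-dimensional complex $r+1$ such sets in general position have no common point, however large $d$ is. To realize this, choose real numbers $\theta^{(i)}_l$ ($1\le i\le d$, $0\le l\le r$) that are linearly independent over $\mathbb Q$. For $\xi=\sum_l\lambda_la_l$ let $h_i(\xi)=a_l$, where $l$ is the least index maximizing $e^{\theta^{(i)}_l}\lambda_l$; the maximum is positive, so $\lambda_l>0$ and $a_l$ is defined. Let $I(\xi)$ be the set of those $i$ for which the maximum is attained at least twice. The action does not change the $\lambda_l$, so $h_i(g\xi)=h_i(\xi)+1$ and $I(g\xi)=I(\xi)$.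

If $i\notin I(\xi)$, then $h_i$ is constant near $\xi$. Indeed, the unique maximizer $l$ remains the unique maximizer near $\xi$ by continuity of the $\lambda$'s, and $a_l$ is constant on the open star of the vertex $(l,a_l)$, an open set containing $\xi$.

Moreover $|I(\xi)|\le r$. For $i\in I(\xi)$ pick two maximizers $l_i\ne l'_i$. Both $\lambda_{l_i}$ and $\lambda_{l'_i}$ are positive, and
\[
\theta^{(i)}_{l_i}-\theta^{(i)}_{l'_i}=\log\lambda_{l'_i}-\log\lambda_{l_i}.
\]
Consider the loopless multigraph on the $r+1$ vertices $0,\dots,r$ with one edge $l_il'_i$ for each $i\in I(\xi)$. A forest on $r+1$ vertices has at most $r$ edges, so if $|I(\xi)|\geq r+1$ there is a cycle with distinct edges, possibly a double edge. Add the relations along the cycle, each with the sign given by the direction of travel. The right sides telescope to $0$. The left side is a combination, with coefficients $\pm1$, of distinct $\theta$'s, because different edges carry different upper indices $i$. This contradicts independence.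

\emph{Step 2: a closed cover.} Let $A_k$ be the closure of $\{\xi:c(h(\xi))=k\}$. The sets $A_1,\dots,A_K$ cover $\mathcal J$. Suppose $\xi$ and $g\xi$ both lie in $A_k$. Choose $\xi'$ near $\xi$ and $\xi''$ near $g\xi$ with $c(h(\xi'))=c(h(\xi''))=k$, so near that $h_i(\xi')=h_i(\xi)$ and $h_i(\xi'')=h_i(g\xi)=h_i(\xi)+1$ for all $i\notin I(\xi)=I(g\xi)$. Then $x=h(\xi')$ and $x'=h(\xi'')$ are as required. From now on we assume that no $A_k$ contains both $\xi$ and $g\xi$ for any $\xi$, and derive a contradiction.

\emph{Step 3: a $\Gamma$-map.} For each $k$ with $A_k\neq\emptyset$ the continuous function $\xi\mapsto\max(\operatorname{dist}(\xi,A_k),\operatorname{dist}(g\xi,A_k))$ is positive on the compact space $\mathcal J$. Let $\delta>0$ be a lower bound for all these functions. Put $f_k=\max(0,\delta-\operatorname{dist}(\cdot,A_k))$ if $A_k\ne\emptyset$ and $f_k=0$ otherwise. Then $\sum_kf_k\ge\delta$ because the $A_k$ cover $\mathcal J$, and $f_k(\xi)$, $f_k(g\xi)$ are never both positive. Let $\Delta^{K-1}$ be the simplex of probability vectors on $[K]$ and $f=(f_k)_k/\sum_kf_k\colon\mathcal J\to\Delta^{K-1}$. The vectors $f(\xi)$ and $f(g\xi)$ have disjoint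 supports, so
\[
\xi\longmapsto\bigl(f(\xi),f(g\xi),\dots,f(g^{p-1}\xi)\bigr)
\]
is a $\Gamma$-map from $\mathcal J$ to
\[
\mathcal Z=\bigl\{(b_j)_{j\in\mathbb Z/p}\in(\Delta^{K-1})^p:\ \operatorname{supp}b_j\cap\operatorname{supp}b_{j+1}=\emptyset\ \text{ for all }j\in\mathbb Z/p\bigr\},
\]
on which $g$ acts by the cyclic shift $(b_j)_j\mapsto(b_{j+1})_j$.

\emph{Step 4: Lemma~\ref{lem:dold} applies to $\mathcal Z$.} The faces of the polytope $(\Delta^{K-1})^p$ are the products of faces, so they correspond to tuples $(F_j)_{j\in\mathbb Z/p}$ of nonempty subsets of $[K]$, ordered by componentwise inclusion. The set $\mathcal Z$ is the union of the faces with $F_j\cap F_{j+1}=\emptyset$ for all $j$, and every face of such a face is of the same kind. The barycentric subdivision of this polytopal complex triangulates $\mathcal Z$; its simplices are spanned by the barycenters of chains of such tuples. The shift is linear and permutes faces and barycenters, so it acts simplicially. The dimension is at most that of the polytope, $p(K-1)=r-1$. Suppose a nontrivial element of $\Gamma$ maps a chain to itself. The number $\sum_j|F_j|$ is invariant under shifts and strictly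 increasing along the chain, so the element fixes each tuple of the chain. Since $p$ is prime, the element generates $\Gamma$, so all $F_j$ of such a tuple are equal, contradicting $F_0\cap F_1=\emptyset\ne F_0$. Thus Lemma~\ref{lem:dold} forbids the map of Step~3.
\end{proof}

Primality of $p$ was used only in the last step; for $p=4$ the tuple $(\{1\},\{2\},\{1\},\{2\})$ is fixed by $g^2$.

\section{The plurality counter and the inductive step}\label{sec:step}

For $z\in(\mathbb Z/p)^d$ and $a\in\mathbb Z/p$ let $n_a(z)=\#\{i:z_i=a\}$. If $a\mapsto n_a(z)$ has a unique maximizer, we call it the \emph{plurality} $\operatorname{pl}(z)$. For $\rho\ge0$, the vector $z$ is \emph{$\rho$-good} if there is $a$ with $n_a(z)\ge n_b(z)+2\rho+1$ for all $b\ne a$; then $\operatorname{pl}(z)=a$.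

\begin{lemma}\label{lem:plurality}
\begin{enumerate}
\item[(i)] If $z$ is $\rho$-good, $\tau\in\mathbb Z/p$, and $z'$ differs from $z+(\tau,\dots,\tau)$ in at most $\rho$ coordinates, then $\operatorname{pl}(z')$ is defined and equals $\operatorname{pl}(z)+\tau$.
\item[(ii)] For fixed $p$ and $\rho$, the proportion of $\rho$-good vectors in $(\mathbb Z/p)^d$ tends to $1$ as $d\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $a=\operatorname{pl}(z)$ and $b\ne a$. Then $n_{a+\tau}(z')\ge n_a(z)-\rho$ and $n_{b+\tau}(z')\le n_b(z)+\rho$, so $n_{a+\tau}(z')-n_{b+\tau}(z')\ge1$.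

(ii) Let $z$ be uniformly distributed and $a\ne b$. Then $n_a-n_b$ is a sum of $d$ independent variables, each equal to $1$ or $-1$ with probability $1/p$ and to $0$ otherwise; their mean is $0$ and their variance is $2/p>0$. By the central limit theorem the probability of $|n_a-n_b|\le2\rho$ tends to $0$. If this event fails for all pairs $a\neq b$, the largest count exceeds all others by at least $2\rho+1$.
\end{proof}

Lemmas \ref{lem:chromatic} and \ref{lem:plurality} together are the finite core of the matter. Join $x$ to $x'$ in $(\mathbb Z/p)^d$ when $x'-x$ equals $1$ in all but at most $r=p(K-1)+1$ coordinates. This graph has no proper $K$-coloring. Yet for large $d$ almost all vertices are $r$-good, and on the $r$-good vertices $\operatorname{pl}$ is a proper coloring with $p$ colors, a number that stays fixed as $K\to\infty$. The few discarded vertices carry the chromatic complexity: colorings must deal with them, densities may ignore them.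

\begin{proof}[Proof of Proposition~\ref{prop:step}]
\emph{Parameters.} They are chosen in the following order. Let $p\ge8/\gamma$ be prime and $r=p(K-1)+1$. By Lemma~\ref{lem:plurality}(ii) choose $d$ such that the proportion of vectors in $(\mathbb Z/p)^d$ that are not $2r$-good is at most $\gamma/4$. Let $B=1+|n|+\max_{u\in D}|u|$; this bounds all the small steps that the counter should ignore. Choose distinct primes $m_1,\dots,m_d>\max(p,L)$, not dividing $M$, with
\begin{equation}\label{eq:moduli}
\sum_{i=1}^d\frac{p\,(2B+4p+1)}{m_i}<\frac\gamma4 ,
\end{equation}
and let $Q=Mm_1\cdots m_d$. Then $Q>L$.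

\emph{Coordinates.} The group $(\mathbb Z/p)^d$ is not a quotient of $\mathbb Z$ for $d\ge2$, but it is approximately one: we cut each circle $\mathbb Z/m_i$ into $p$ arcs. For $t\in\mathbb Z$ let $z_i(t)\in\{0,\dots,p-1\}\cong\mathbb Z/p$ be the index $b$ such that the fractional part of $t/m_i$ lies in $[\frac bp,\frac{b+1}p)$, and let $z(t)=(z_1(t),\dots,z_d(t))$. Call $t$ \emph{central} if for every $i$ the distance from $t/m_i$ to $\frac1p\mathbb Z$ is larger than $(B+2p)/m_i$. For central $t$, any index $i$ and integers $v,a$,
\begin{equation}\label{eq:turn}
\Bigl\|\frac v{m_i}-\frac ap\Bigr\|\le\frac{B+2p}{m_i}\quad\Longrightarrow\quad z_i(t+v)=z_i(t)+a\ \text{ in }\mathbb Z/p .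
\end{equation}
Indeed, $(t+v)/m_i\equiv t/m_i+\omega+a/p\pmod1$ with $|\omega|\le(B+2p)/m_i$; adding $\omega$ keeps $t/m_i$ in its arc, and adding $a/p$ advances it by $a$ arcs.

\emph{The set $S$.} Let $S$ be the set of multiples $s$ of $M$ with $Q<s<(2K^Q+1)Q$ such that
\begin{equation}\label{eq:S}
\Bigl\|\frac s{m_i}-\frac1p\Bigr\|<\frac p{m_i}\qquad\text{for all but at most $r$ indices }i .
\end{equation}
It is finite and its elements exceed $L$. We show that it is $K$-intersective. For $x\in\{0,\dots,p-1\}^d\cong(\mathbb Z/p)^d$ let $y(x)\in\{0,\dots,Q-1\}$ be the solution, given by the Chinese remainder theorem, of $y(x)\equiv0\pmod M$ and $y(x)\equiv x_i\lfloor m_i/p\rfloor\pmod{m_i}$ for all $i$. Pulling a coloring back along $y$ and applying Lemma~\ref{lem:chromatic} gives a pair $x,x'$, but no control of the sign of $y(x')-y(x)$, and the sign matters: the counter has to go up along positive $s$. A pigeonhole argument settles this. Let $c\colon\mathbb N_0\to[K]$. Among the $K^Q+1$ words $(c(2eQ+y))_{0\le y<Q}$, $0\le e\le K^Q$, two coincide, say for $e<e'$. Apply Lemma~\ref{lem:chromatic} to the coloring $x\mapsto c(2eQ+y(x))$. It gives $x,x'$ with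
\[
c(2eQ+y(x))=c(2eQ+y(x'))=c(2e'Q+y(x'))
\]
and $a_i:=x'_i-x_i\equiv1\pmod p$ for all but at most $r$ indices; here the $a_i$ are integers with $|a_i|<p$. Let $s=2(e'-e)Q+y(x')-y(x)$. Then $Q<s<(2K^Q+1)Q$ and $M\mid s$. If $a_i\equiv1\pmod p$, then $s/m_i\equiv a_i\lfloor m_i/p\rfloor/m_i$ and $1/p\equiv a_i/p$ modulo $1$, and the two right sides differ by at most $|a_i|/m_i<p/m_i$. So $s\in S$, and the points $2eQ+y(x)$ and $2eQ+y(x)+s$ have the same color.

\emph{The elements of $\Delta$.} Every $v\in\Delta$ can be written as $v=\tau n+w$, where $(\tau,w)$ is $(1,s)$, $(-1,-s)$ or $(0,s-s')$ with $s,s'\in S$. In each case $M\mid w$, and by \eqref{eq:S} and the triangle inequality $\|w/m_i-\tau/p\|<2p/m_i$ for all but at most $2r$ indices. For $u\in D$ we have $|u+\tau n|\le B$, so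
\begin{equation}\label{eq:Delta}
\Bigl\|\frac{u+v}{m_i}-\frac\tau p\Bigr\|\le\frac{B+2p}{m_i}\qquad\text{for all but at most $2r$ indices }i .
\end{equation}

\emph{The new pair.} Let $j(t)\in\{0,\dots,p-1\}$ be the integer representing $\operatorname{pl}(z(t))$ if this is defined, and $j(t)=0$ otherwise. Put
\[
\psi'(t)=\psi(t-nj(t)),
\]
\[
G'=\{t:\ t\text{ is central},\ z(t)\text{ is $2r$-good},\ 1\le j(t)\le p-2,\ t-nj(t)\in G\}.
\]
Centrality, $z$ and $j$ depend only on $t$ modulo $m_1\cdots m_d$, so $\psi'$ and $G'$ are $Q$-periodic.

\emph{Condition (A).} Let $t\in G'$, $u\in D$ and $v=\tau n+w\in\Delta$. By \eqref{eq:Delta} and \eqref{eq:turn}, $z(t+u+v)$ differs from $z(t)+(\tau,\dots,\tau)$ in at most $2r$ coordinates. By Lemma~\ref{lem:plurality}(i), $\operatorname{pl}(z(t+u+v))=\operatorname{pl}(z(t))+\tau$. Since $1\le j(t)\le p-2$, the counter does not wrap: $j(t+u+v)=j(t)+\tau$ as integers. Therefore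
\[
\psi'(t+u+v)=\psi\bigl(t+u+\tau n+w-nj(t)-n\tau\bigr)=\psi\bigl(t-nj(t)+u\bigr)=\psi\bigl(t-nj(t)\bigr)=\psi'(t),
\]
where the second equality uses $M\mid w$ and the third is (A) for $(\psi,G)$ at the point $t-nj(t)\in G$.

\emph{Condition (B).} For $t\in G'$, \eqref{eq:turn} with $v=1$, $a=0$ gives $z(t+1)=z(t)$, so $j(t+1)=j(t)$. By (B) for $(\psi,G)$ at $t-nj(t)\in G$ we get $\psi'(t+1)=\psi(t-nj(t)+1)=1-\psi'(t)$.

\emph{The defect.} Let $t$ be uniformly distributed modulo $Q$, and write $\mathbb P$ for probability. The residues of $t$ modulo $M,m_1,\dots,m_d$ are independent and uniform. We bound the failure of the four conditions defining $G'$.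

An interval of length $2(B+2p)$ contains at most $2B+4p+1$ integers. So for each $i$ at most $p(2B+4p+1)$ residues modulo $m_i$ violate centrality, and $\mathbb P(t\text{ not central})<\gamma/4$ by \eqref{eq:moduli}.

Each arc contains $\lfloor m_i/p\rfloor$ or $\lceil m_i/p\rceil$ residues, so $|\mathbb P(z_i(t)=b)-\frac1p|\le1/m_i$ for each $b$, and the law of $z_i(t)$ is within total variation distance $p/m_i$ of the uniform law. The distance between product laws is at most the sum of the distances between the factors, so the law of $z(t)$ is within $\sum_ip/m_i<\gamma/4$ of the uniform law on $(\mathbb Z/p)^d$. Under the uniform law, the vector is not $2r$-good with probability at most $\gamma/4$; and since permuting the alphabet preserves the law, each value of the plurality has probability at most $1/p$, so the plurality is defined and lies in $\{0,p-1\}$ with probability at most $2/p\le\gamma/4$. Hence the second or third condition fails with probability at most $3\gamma/4$.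

Given the residues of $t$ modulo $m_1,\dots,m_d$, the number $j(t)$ is fixed and $t-nj(t)$ is uniform modulo $M$. So $\mathbb P(t-nj(t)\notin G)$ is the defect of $(\psi,G)$.

Adding up, the defect of $(\psi',G')$ is at most the defect of $(\psi,G)$ plus $\gamma$.
\end{proof}

\section{The systems $X$ and $Y$}\label{sec:systems}

Fix $\varepsilon\in(0,\frac14)$ and a sequence $(n_k)_{k\ge0}$ of integers in which every integer occurs infinitely often.

\subsection*{The recursion}
We construct, for $k\ge0$, a $0$--$1$ word $w_k$ of length $\ell_k$ beginning with $1$, and a periodic pair $(\psi_k,G_k)$ adapted to $D_k$ with defect at most $\varepsilon(1-2^{-k})$, where $D_k$ is the set of all differences of positions of $1$ in $w_k$. Positions in a word are numbered from $0$. Let $w_0=1$, so that $D_0=\{0\}$, and let $(\psi_0,G_0)$ be the parity pair.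

Given stage $k$, apply Proposition~\ref{prop:step} to $(\psi_k,G_k)$ and $D_k$ with
\[
n=n_k,\qquad K=k+1,\qquad L=(k+1)\ell_k+|n_k|,\qquad\gamma=\varepsilon2^{-k-1}.
\]
It yields $Q$, a $(k+1)$-intersective set $S_k=\{s_1,\dots,s_b\}$, the set $\Delta$, and a pair $(\psi_{k+1},G_{k+1})$ of defect at most $\varepsilon(1-2^{-k-1})$. Choose a multiple $\Lambda$ of $Q$ with $\Lambda\ge|n_k|+\max S_k+(k+1)\ell_k$ and put
\[
P_k=\bigcup_{e=1}^b\bigl\{(e-1)\Lambda,\ (e-1)\Lambda+n_k+s_e\bigr\}.
\]
Since $(k+1)\ell_k<n_k+s_e\le\Lambda-(k+1)\ell_k$, the set $P_k\subset\mathbb N_0$ contains $0$, has at least two elements, and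
\begin{equation}\label{eq:sep}
\text{distinct elements of $P_k$ differ by at least $(k+1)\ell_k$.}
\end{equation}
Let $w_{k+1}$ be the word of length $\ell_{k+1}=\max P_k+\ell_k$ that has copies of $w_k$ starting at the positions in $P_k$, which do not overlap by \eqref{eq:sep}, and $0$ elsewhere. The $1$'s of $w_{k+1}$ stand at the sums of an element of $P_k$ and a position of $1$ in $w_k$, so $D_{k+1}=D_k+(P_k-P_k)$. A difference of two elements of $P_k$ is a multiple of $\Lambda$ plus one of $0$, $\pm(n_k+s)$, $s-s'$ with $s,s'\in S_k$, so $P_k-P_k\subset\Delta+Q\mathbb Z$. As $(\psi_{k+1},G_{k+1})$ is adapted to $D_k+\Delta$ with period $Q$, it is adapted to $D_{k+1}$. This completes the recursion. The sets $D_k$ increase with $k$; let $D_\infty=\bigcup_kD_k$.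

\subsection*{The subshift $X$}
Let $\mathcal L$ be the set of finite subwords of the words $w_k$, and let $X$ be the set of $x\in\{0,1\}^{\mathbb Z}$ all of whose finite subwords lie in $\mathcal L$. It is closed and $\sigma X=X$. The word $w_{k+1}$ begins with a copy of $w_k$ and ends with another one. So the last copy of $w_k$ in the initial copy of $w_{k+1}$ in $w_{k+2}$ has letters of $w_{k+2}$ on both sides. Hence every word of $\mathcal L$ extends by a letter on each side within $\mathcal L$, and, repeating this, every word of $\mathcal L$ occurs in a point of $X$. In particular the cylinders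
\[
C_k=\{x\in X:\ x_0\cdots x_{\ell_k-1}=w_k\}
\]
are nonempty. They decrease, and $C_0=\{x\in X:x_0=1\}$. We need three facts.
\begin{enumerate}
\item[(X1)] \emph{Every nonempty open $U\subset X$ contains $\sigma^iC_k$ for some $i\in\mathbb Z$ and all large $k$.} Indeed, $U$ contains $\{x\in X:x_{-m}\cdots x_m=\omega\}$ for some $m$ and $\omega\in\mathcal L$. If $\omega$ occurs in $w_k$ at position $a$, then $\sigma^{a+m}C_{k'}\subset\sigma^{a+m}C_k\subset U$ for all $k'\ge k$.
\item[(X2)] \emph{$n_l+S_l\subset N(C_l,C_l)$ for every $l$.} For $s\in S_l$ the word $w_l$ occurs in $w_{l+1}$ at two positions with difference $n_l+s>0$, and $w_{l+1}$ occurs in a point of $X$.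
\item[(X3)] \emph{$N(C_0,C_0)\subset D_\infty$.} If $x\in X$ and $x_0=x_m=1$, then $x_0\cdots x_m$ occurs in some $w_k$, so $m\in D_k$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $(Z,T')$ be minimal, and let $U,V\subset X$ and $U',V'\subset Z$ be nonempty and open. By (X1) there are $k,i,i'$ with $\sigma^iC_k\subset U$ and $\sigma^{i'}C_k\subset V$. By minimality there is $a\ge0$ with $W:=U'\cap T'^{-a}V'\ne\emptyset$. Let $K_W$ be as in Lemma~\ref{lem:minimal}, and choose $l\ge k$ with $l+1\ge K_W$ and $n_l=a+i-i'$; this is where every integer has to occur infinitely often among the $n_l$.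

By Lemma~\ref{lem:minimal} there are $s\in S_l$ and $y\in W$ with $T'^sy\in W$. Then $y\in U'$ and $T'^{s+a}y\in V'$, so $s+a\in N(U',V')$. By (X2) there is $x\in C_l\subset C_k$ with $\sigma^{n_l+s}x\in C_l\subset C_k$. Then $\sigma^ix\in U$ and $\sigma^{s+a}(\sigma^ix)=\sigma^{i'}(\sigma^{n_l+s}x)\in V$, so $s+a\in N(U,V)$. Thus $N(U,V)\cap N(U',V')\ne\emptyset$, and $X\times Z$ is transitive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Write $[a]=\{y\in\{0,1,2\}^{\mathbb Z}:y_0=a\}$, a clopen set. Let $Y'$ be the set of $y\in\{0,1,2\}^{\mathbb Z}$ that contain neither of the words $00$ and $11$ and admit no $t\in\mathbb Z$, $u\in D_\infty$ with $y_t=0$, $y_{t+u}=1$. It is closed and $\sigma Y'=Y'$.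

\emph{An invariant measure on $Y'$.} Let $\eta_k$ be the code of $(\psi_k,G_k)$, let $\mu_k$ be the uniform measure on its finite $\sigma$-orbit, and let $\mu$ be the weak-* limit of a subsequence of $(\mu_k)$. Then $\mu$ is $\sigma$-invariant, and the measures of clopen sets converge along the subsequence. Since $\mu_k([2])$ is the defect of $(\psi_k,G_k)$, we get $\mu([2])\le\varepsilon$. By (B), $\mu_k([0]\cap\sigma^{-1}[0])=\mu_k([1]\cap\sigma^{-1}[1])=0$ for all $k$. By (A), for $u\in D_\infty$ we have $\mu_k([0]\cap\sigma^{-u}[1])=0$ as soon as $u\in D_k$, that is, for all large $k$. So these clopen sets are $\mu$-null. The complement of $Y'$ is the countable union of their shifts, hence $\mu(Y')=1$.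

\emph{An ergodic measure.} The $\sigma$-invariant probability measures on $Y'$ form a compact convex set whose extreme points are the ergodic measures. The function $\mu'\mapsto\mu'([2])$ is continuous and affine on it, and its minimum is at most $\mu([2])\le\varepsilon$. The minimizers form a nonempty compact face, which has an extreme point $\nu$ by the Krein--Milman theorem, and an extreme point of a face is extreme in the whole set. So $\nu$ is ergodic and $\nu([2])\le\varepsilon$.

\emph{The $E$-system.} Let $Y=\operatorname{supp}\nu\subset Y'$. Then $Y$ is closed, $\sigma Y=Y$, and $\nu$ has full support on $Y$. For nonempty open $U,V\subset Y$ the set $V^*=\bigcup_{n\ge1}\sigma^{-n}V$ has positive measure and satisfies $\sigma^{-1}V^*\subset V^*$, so it is invariant up to a null set and $\nu(V^*)=1$ by ergodicity. As $\nu(U)>0$, the sets $U$ and $V^*$ meet. Thus $Y$ is transitive, and it is an $E$-system.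

\emph{The sets $W_0,W_1$.} Let $W_a=[a]\cap Y$. In $Y$ a $1$ is followed by $0$ or $2$, so $W_1\subset\sigma^{-1}W_0\cup\sigma^{-1}[2]$ and $\nu(W_1)\le\nu(W_0)+\varepsilon$. With the roles of $0$ and $1$ exchanged, $\nu(W_0)\le\nu(W_1)+\varepsilon$. Since $\nu(W_0)+\nu(W_1)\ge1-\varepsilon$, we get $2\nu(W_a)+\varepsilon\ge1-\varepsilon$, that is, $\nu(W_a)\ge\frac12-\varepsilon>0$ for $a=0,1$. Finally $N(W_0,W_1)\cap D_\infty=\emptyset$ because $Y\subset Y'$, and (X3) gives $N(C_0,C_0)\cap N(W_0,W_1)=\emptyset$.
\end{proof}

By (i) and (ii) the system $Y$ is not minimal, although it arises from the finite minimal orbits of the $\eta_k$.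

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
So far \eqref{eq:sep} served only to keep copies from overlapping; the factor $k+1$ is used now, to make the $1$'s sparse. Fix $k$. We claim that for $l>k$ the word $w_l$ consists of copies of $w_k$, whose starting positions are pairwise at least $(k+1)\ell_k$ apart, and of zeros elsewhere. For $l=k+1$ this is \eqref{eq:sep}. Assume it for $l$ and consider two of the copies of $w_k$ in $w_{l+1}$. If they lie in the same copy of $w_l$, use the assumption. If they lie in copies of $w_l$ starting at $q<q'$ in $P_l$, the first starts at or before $q+\ell_l$ and the second at or after $q'\ge q+(l+1)\ell_l$, so the difference is at least $l\ell_l\ge(k+1)\ell_k$.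

A window of length $(k+1)\ell_k$ in a point of $X$ is a subword of some $w_l$, and we may take $l>k$. It meets at most two of the copies of $w_k$: if it met three, the first starting at $a$, it would contain a position at most $a+\ell_k-1$ and a position at least $a+2(k+1)\ell_k$, and its length would exceed $(2k+1)\ell_k$. So the window contains at most $2\ell_k$ ones. For an invariant probability measure $m$ on $X$,
\[
m(C_0)=\frac1{(k+1)\ell_k}\int\sum_{i=0}^{(k+1)\ell_k-1}x_i\,dm(x)\le\frac2{k+1}.
\]
As $k$ is arbitrary, $m(\sigma^{-i}C_0)=m(C_0)=0$ for all $i\in\mathbb Z$, so $m=\delta_{0^\infty}$. An invariant probability measure exists by the Krylov--Bogolyubov theorem, so $\delta_{0^\infty}$ is the only one. By the variational principle the topological entropy is the supremum of the entropies of the invariant measures, and a point mass has entropy $0$.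
\end{proof}

\section{The constant $\frac12$, and translates of the return times}\label{sec:half}

If both sets in Theorem~\ref{thm:half} had measure $\frac12$, there would be no room for a discarded set: the inclusions forced by the hypothesis would be equalities, and equalities can be composed. This makes $W_1$ periodic, and a scattering system excludes periodic obstructions.

\begin{proof}[Proof of Theorem~\ref{thm:half}]
Suppose $\nu(W_0),\nu(W_1)\ge\frac12$. Equalities between sets are meant up to $\nu$-null sets. Since $X$ is weakly disjoint from the rotation on $\mathbb Z/m$, the set $N(U,V)$ meets every residue class modulo $m$, for every $m\ge1$: use the open sets $\{0\}$ and $\{c\}$ in $\mathbb Z/m$, whose access time is the class of $c$.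

For $n\in N(U,V)$ the sets $W_0$ and $T'^{-n}W_1$ are disjoint and have measure at least $\frac12$. So both have measure $\frac12$, and $T'^{-n}W_1=Y\setminus W_0$.

Let $H=\{h\in\mathbb N_0:T'^{-h}W_1=W_1\}$. We use the following cancellation, valid although $T'$ need not be invertible: if $n>n'\ge0$ and $T'^{-n}W_1=T'^{-n'}W_1$, then $n-n'\in H$, because the preimage under $T'^{n'}$ of the symmetric difference of $T'^{-(n-n')}W_1$ and $W_1$ is null and $T'$ preserves $\nu$. It shows that $H$ is closed under positive differences and that $H$ contains all positive differences of elements of $N(U,V)$. The set $H$ also contains $0$ and is closed under sums, so $H\cup-H$ is a subgroup $h\mathbb Z$ with $h\ge0$, and it contains $N(U,V)-N(U,V)$. As $N(U,V)$ contains an even and an odd number, $h\ne0$. As $N(U,V)$ lies in one class modulo $h$ and meets all of them, $h=1$. So $W_1$ is invariant and has measure $\frac12$, which contradicts ergodicity.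
\end{proof}

\begin{remark}
Both hypotheses are needed. Without ergodicity, let $Y$ consist of two fixed points of mass $\frac12$ and let $W_0,W_1$ be these points. Without scattering, let $X=Y$ be the rotation on $\mathbb Z/2$ with uniform measure, $U=V=W_0=\{0\}$ and $W_1=\{1\}$. Of the scattering property the proof used only weak disjointness from the finite rotations.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:translates}]
Let $j\in\mathbb Z$, let $(Z,T')$ be minimal and $W\subset Z$ nonempty and open. Since $\sigma$ is a homeomorphism of $X$, the set $\sigma^{-j}C_0$ is nonempty and open. The product $X\times Z$ is transitive by Theorem~\ref{thm:main}(i), so its access time $N(C_0,\sigma^{-j}C_0)\cap N(W,W)$ is infinite and contains some $n>|j|$. Then $C_0\cap\sigma^{-(n+j)}C_0\ne\emptyset$ and $n+j\ge1$, so $n+j\in R$, and $n\in N(W,W)$.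

For the second claim let $n\ge1$ with $n+1\in R$, and suppose $y\in C\cap\sigma^{-n}C$. Then $y\in W_0$ and $\sigma^{n+1}y\in W_1$, so $n+1\in N(C_0,C_0)\cap N(W_0,W_1)$, contradicting Theorem~\ref{thm:main}(ii). Finally, in $Y$ a $0$ is followed by $1$ or $2$, so $W_0\subset C\cup\sigma^{-1}[2]$ and $\nu(C)\ge\nu(W_0)-\varepsilon\ge\frac12-2\varepsilon$. This bound is positive because $\varepsilon<\frac14$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
``You May Also Like'',
\texttt{https://iopscience.iop.org/article/10.1088/0951-7715/15/3/320/pdf},
doi:10.1088/0951-7715/15/3/320/pdf.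

\end{thebibliography}
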